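\title{Uniqueness of positive solutions of a cubic Schr\"odinger system for $0<\beta<\min(\mu_1,\mu_2)$}

\begin{abstract}
We consider the system $-\Delta u+u=\mu_1u^3+\beta uv^2$, $-\Delta v+v=\mu_2v^3+\beta u^2v$ in $\mathbb{R}^N$, $1\le N\le 3$, with $\mu_1,\mu_2>0$. We prove that for every $\beta$ with $0<\beta<\min(\mu_1,\mu_2)$ the positive $H^1$ solution is unique up to translation: both components are explicit multiples of the positive solution of $-\Delta w+w=w^3$, with the same center. The proof extends to $k$ components with a common coupling constant. After a reduction to radial functions and a change of variables, all components solve one and the same equation $\ddot z=Vz-z^3$, and we compare their energies; the sign that the comparison needs comes from the total energy of the system. We also classify the positive solutions for all $\beta\ge0$ and show that for $0<\beta<\min(\mu_1,\mu_2)$ the solution is nondegenerate with Morse index $2$.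
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\in\{1,2,3\}$, let $\mu_1,\mu_2>0$ and let $\beta\in\mathbb{R}$. We study the coupled Schr\"odinger system
\begin{equation}\label{eq:sys2}
\begin{aligned}
-\Delta u+u&=\mu_1u^3+\beta uv^2\quad\text{in }\mathbb{R}^N,\\
-\Delta v+v&=\mu_2v^3+\beta u^2v\quad\text{in }\mathbb{R}^N.
\end{aligned}
\end{equation}
A \emph{solution} is a pair $(u,v)\in H^1(\mathbb{R}^N)\times H^1(\mathbb{R}^N)$ that satisfies \eqref{eq:sys2} in the weak sense, that is, a critical point of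
\[
I(u,v)=\frac12\int\big(|\nabla u|^2+u^2+|\nabla v|^2+v^2\big)-\frac14\int\big(\mu_1u^4+2\beta u^2v^2+\mu_2v^4\big).
\]
It is \emph{positive} if $u>0$ and $v>0$ in $\mathbb{R}^N$. If $(u,v)$ is a solution, so is $(u(\cdot+x_0),v(\cdot+x_0))$ for every $x_0\in\mathbb{R}^N$, and we regard it as the same solution. For which $\beta$ is the positive solution unique up to such translations?

Throughout, $w$ denotes a positive radial $H^1$ solution of the scalar equation
\begin{equation}\label{eq:scalar}
-\Delta w+w=w^3\quad\text{in }\mathbb{R}^N .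
\end{equation}
Its existence is classical, and its translates are the only positive $H^1$ solutions of \eqref{eq:scalar} (Proposition~\ref{prop:scalar}). For $N=1$ it is $\sqrt2\,\operatorname{sech}x$.

For $\beta=0$ the two equations decouple, each component is a multiple of a translate of $w$, and the two centers are independent; uniqueness fails. For $\beta>0$ each component lowers the potential seen by the other, since $u$ solves $-\Delta u+(1-\mu_1u^2-\beta v^2)u=0$, and one expects the two peaks to sit at the same point. The simplest candidates are the \emph{synchronized} pairs $(aw,bw)$ with constants $a,b>0$. By \eqref{eq:scalar}, such a pair solves \eqref{eq:sys2} if and only if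
\begin{equation}\label{eq:ab}
\mu_1a^2+\beta b^2=1=\beta a^2+\mu_2b^2 .
\end{equation}
Subtracting the two equations gives $(\mu_1-\beta)a^2=(\mu_2-\beta)b^2$. Hence $\mu_1-\beta$ and $\mu_2-\beta$ are both positive, both negative, or both zero. In the first two cases $\mu_1\mu_2-\beta^2$ has the same sign as these numbers, and the linear system \eqref{eq:ab} for $(a^2,b^2)$ has the unique solution
\begin{equation}\label{eq:abvalues}
a^2=\frac{\mu_2-\beta}{\mu_1\mu_2-\beta^2}>0,\qquad b^2=\frac{\mu_1-\beta}{\mu_1\mu_2-\beta^2}>0 .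
\end{equation}
In the third case \eqref{eq:ab} is the single equation $a^2+b^2=1/\beta$. The natural guess is that for $\beta>0$ every positive solution is synchronized. This would give uniqueness for $0<\beta<\min(\mu_1,\mu_2)$ and for $\beta>\max(\mu_1,\mu_2)$, a one-parameter family for $\beta=\mu_1=\mu_2$, and no positive solution otherwise.

By a result of W.~Yao and J.~Wei, uniqueness holds for every $\beta>\max(\mu_1,\mu_2)$ and for every $\beta\in(0,\beta_0)$, where the threshold $\beta_0\in(0,\min(\mu_1,\mu_2)]$ may depend on $N,\mu_1,\mu_2$. Uniqueness in the whole range $0<\beta<\min(\mu_1,\mu_2)$ is stated as an open problem in \cite{multipeak}. We prove it.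

\begin{theorem}\label{thm:main}
Let $1\le N\le3$, $\mu_1,\mu_2>0$ and $0<\beta<\min(\mu_1,\mu_2)$. The positive solutions of \eqref{eq:sys2} are exactly
\[
u=\sqrt{\frac{\mu_2-\beta}{\mu_1\mu_2-\beta^2}}\;w(\cdot-x_0),\qquad v=\sqrt{\frac{\mu_1-\beta}{\mu_1\mu_2-\beta^2}}\;w(\cdot-x_0),\qquad x_0\in\mathbb{R}^N .
\]
\end{theorem}

The argument needs only one more step for any number of components, and we give it in that generality.

\begin{theorem}\label{thm:k}
Let $1\le N\le3$, $k\ge2$ and $0<\beta<\min_i\mu_i$. Let $u_i\in H^1(\mathbb{R}^N)$, $u_i>0$, solve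
\begin{equation}\label{eq:sysk}
-\Delta u_i+u_i=\mu_iu_i^3+\beta u_i\sum_{j\ne i}u_j^2,\qquad i=1,\dots,k.
\end{equation}
Then there is $x_0\in\mathbb{R}^N$ with $u_i=a_i\,w(\cdot-x_0)$ for all $i$, where
\[
a_i=\Big[(\mu_i-\beta)\Big(1+\sum_{j=1}^k\frac{\beta}{\mu_j-\beta}\Big)\Big]^{-1/2}.
\]
\end{theorem}

For two components the remaining values $\beta\ge0$ are much easier, and the guess above is correct in every case.

\begin{theorem}\label{thm:class}
Let $1\le N\le3$, $\mu_1,\mu_2>0$ and $\beta\ge0$.
\begin{enumerate}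
\item[(i)] If $0<\beta<\min(\mu_1,\mu_2)$ or $\beta>\max(\mu_1,\mu_2)$, then \eqref{eq:sys2} has a unique positive solution up to translation, given by the formulas of Theorem~\ref{thm:main}.
\item[(ii)] If $\mu_1\ne\mu_2$ and $\min(\mu_1,\mu_2)\le\beta\le\max(\mu_1,\mu_2)$, there is no positive solution.
\item[(iii)] If $\beta=\mu_1=\mu_2=:\mu$, the positive solutions are exactly $\mu^{-1/2}(\cos\theta\,w,\sin\theta\,w)(\cdot-x_0)$ with $0<\theta<\pi/2$ and $x_0\in\mathbb{R}^N$.
\item[(iv)] If $\beta=0$, the positive solutions are exactly $\big(\mu_1^{-1/2}w(\cdot-x_1),\mu_2^{-1/2}w(\cdot-x_2)\big)$ with $x_1,x_2\in\mathbb{R}^N$.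
\end{enumerate}
\end{theorem}

Differentiating \eqref{eq:sys2} in $x_l$ shows that $(\partial_lu,\partial_lv)$ lies in the kernel of the linearization of \eqref{eq:sys2} at a solution $(u,v)$. The solution is \emph{nondegenerate} if these $N$ translation derivatives span the kernel. Its \emph{Morse index} is the largest dimension of a subspace of $H^1\times H^1$ on which the second derivative $I''(u,v)$ is negative definite.

\begin{proposition}\label{prop:nondeg}
For $0<\beta<\min(\mu_1,\mu_2)$ the solution of Theorem~\ref{thm:main} is nondegenerate and has Morse index exactly $2$.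
\end{proposition}

Section~\ref{sec:prelim} collects regularity, radial symmetry and decay; the proofs of the last two are postponed to Section~\ref{sec:symdecay}. Section~\ref{sec:easy} treats $\beta=0$ and $\beta\ge\min(\mu_1,\mu_2)$ by a positivity argument and shows why that argument breaks down for $0<\beta<\min(\mu_1,\mu_2)$. The method that replaces it is a comparison of two solutions of one ordinary differential equation (Section~\ref{sec:pair}). We carry it out by hand for $N=1$, $k=2$ in Section~\ref{sec:line} and in general in Sections~\ref{sec:radial} and~\ref{sec:proof}. Proposition~\ref{prop:nondeg} is proved in Section~\ref{sec:lin}.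

\section{Regularity, symmetry, decay and the scalar equation}\label{sec:prelim}

In this section we allow $k\ge1$ in \eqref{eq:sysk}, with $\mu_i>0$; for $k=1$ the sum is empty and \eqref{eq:sysk} is a scalar equation. We write $u=(u_1,\dots,u_k)$, $|u|^2=\sum_ju_j^2$ and
\[
g_i(u)=u_i\Big(\mu_iu_i^2+\beta\sum_{j\ne i}u_j^2\Big).
\]
We use the strong maximum principle in the following form: if $\Omega\subset\mathbb{R}^N$ is open and connected and $h\in C^2(\Omega)$ satisfies $h\ge0$ and $-\Delta h+h\ge0$, then $h>0$ in $\Omega$ or $h\equiv0$.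

\begin{lemma}[Regularity]\label{lem:reg}
Let $\beta\ge0$ and let $u$ be a positive $H^1$ solution of \eqref{eq:sysk}. Then each $u_i$ is bounded, of class $C^2$, positive at every point, and $u_i(x)\to0$ as $|x|\to\infty$.
\end{lemma}

\begin{proof}
For $N\le3$ the Sobolev embedding $H^1\subset L^6$ holds, and $|g_i(u)|\le C|u|^3$, so $g_i(u)\in L^2$. Taking Fourier transforms, $(1+|\xi|^2)\hat u_i\in L^2$. For $0\le\alpha<\frac12$ the function $|\xi|^\alpha(1+|\xi|^2)^{-1}$ is in $L^2(\mathbb{R}^N)$, because $2(2-\alpha)>3\ge N$; hence $|\xi|^\alpha\hat u_i\in L^1$ by the Cauchy--Schwarz inequality. With $\alpha=0$ this shows that $u_i$ is bounded, continuous and tends to $0$ at infinity. With $\alpha>0$ and $|e^{ih\cdot\xi}-1|\le2|h|^\alpha|\xi|^\alpha$ it shows that $u_i$ is H\"older continuous. Then $g_i(u)$ is H\"older continuous, and $u_i\in C^2$ by interior Schauder theory. Finally $u_i\ge0$, $u_i\not\equiv0$ and $-\Delta u_i+u_i=g_i(u)\ge0$, so $u_i>0$ everywhere.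
\end{proof}

Since $g_i(u)\in L^2$, every function in $H^1$ is an admissible test function for \eqref{eq:sysk}.

\begin{lemma}[Symmetry; cf.\ \cite{BS}]\label{lem:sym}
Let $\beta>0$ or $k=1$, and let $u$ be a positive $H^1$ solution of \eqref{eq:sysk}. After one common translation all $u_i$ are radial.
\end{lemma}

For a radial function we write $u_i(r)$, $r=|x|$, and $'=d/dr$. A radial $C^2$ function restricted to a line through the origin is even and $C^2$, so $u_i'(0)=0$ and $u_i'(r)=O(r)$ as $r\to0$.

\begin{lemma}[Decay]\label{lem:decay}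
Let $\beta\ge0$ and let $u$ be a positive radial $H^1$ solution of \eqref{eq:sysk}. There is $C$ such that $u_i(r)\le Ce^{-r/2}$ for $r\ge0$ and $|u_i'(r)|\le Cu_i(r)$ for $r\ge1$.
\end{lemma}

The second bound matters because we shall divide one component by another: we have no a priori bound on $u_j/u_1$ at infinity, but $u_j\cdot u_1'/u_1$ is controlled.

\begin{proposition}[Scalar uniqueness]\label{prop:scalar}
Let $\kappa>0$. The positive $H^1$ solutions of $-\Delta U+U=\kappa U^3$ in $\mathbb{R}^N$ are exactly $\kappa^{-1/2}w(\cdot-x_0)$, $x_0\in\mathbb{R}^N$.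
\end{proposition}

\begin{proof}
Replacing $U$ by $\kappa^{1/2}U$ we may take $\kappa=1$. By Lemmas~\ref{lem:reg} and~\ref{lem:sym} with $k=1$, a translate of $U$ is radial and tends to $0$ at infinity. For $N=2,3$, uniqueness among such solutions is Kwong's theorem \cite{Kwong}. For $N=1$ the equation $U''=U-U^3$ conserves $\frac12U'^2-\frac12U^2+\frac14U^4$, and this constant is $0$ by Lemma~\ref{lem:decay}. With $U'(0)=0$ we get $U(0)=\sqrt2$. The function $\sqrt2\operatorname{sech}x$ solves the same initial value problem, because $\operatorname{sech}''=\operatorname{sech}-2\operatorname{sech}^3$.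
\end{proof}

\section{The couplings $\beta=0$ and $\beta\ge\min(\mu_1,\mu_2)$}\label{sec:easy}

A Schr\"odinger operator that annihilates a positive function has a nonnegative quadratic form, and the form vanishes only on multiples of that function. This is all that the present range of $\beta$ requires.

\begin{lemma}\label{lem:pos}
Let $V$ be bounded and continuous on $\mathbb{R}^N$, and let $\psi\in C^2\cap H^1$, $\psi>0$, satisfy $-\Delta\psi+V\psi=0$. Then $q(\varphi):=\int|\nabla\varphi|^2+V\varphi^2\ge0$ for all $\varphi\in H^1$, with equality only if $\varphi$ is a constant multiple of $\psi$.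
\end{lemma}

\begin{proof}
Let $\varphi\in C_c^\infty$. Multiply the equation by $\varphi^2/\psi$ and integrate by parts. Since $\nabla(\varphi^2/\psi)=2\varphi\nabla\varphi/\psi-\varphi^2\nabla\psi/\psi^2$, we obtain
\[
\int V\varphi^2=\int\Big(-2\varphi\,\frac{\nabla\varphi\cdot\nabla\psi}{\psi}+\varphi^2\frac{|\nabla\psi|^2}{\psi^2}\Big),
\quad\text{so}\quad
q(\varphi)=\int\Big|\nabla\varphi-\varphi\frac{\nabla\psi}{\psi}\Big|^2\ge0 .
\]
As $V$ is bounded, $q$ is continuous on $H^1$, so $q\ge0$ on $H^1$ by density. Let $q(\varphi)=0$ and take $\varphi_n\in C_c^\infty$ with $\varphi_n\to\varphi$ in $H^1$. On a ball $B$ the field $\nabla\psi/\psi$ is bounded, so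
\[
\int_B\Big|\nabla\varphi-\varphi\frac{\nabla\psi}{\psi}\Big|^2=\lim_n\int_B\Big|\nabla\varphi_n-\varphi_n\frac{\nabla\psi}{\psi}\Big|^2\le\lim_nq(\varphi_n)=0 .
\]
The integrand on the left is $\psi^2|\nabla(\varphi/\psi)|^2$, so $\varphi/\psi$ is constant.
\end{proof}

The same $\beta$ appears in both equations of \eqref{eq:sys2}, and this allows us to put the coupling into one operator. Since $\mu_1u^3+\beta uv^2=(\mu_1-\beta)u^3+\beta(u^2+v^2)u$ and $\mu_2v^3+\beta u^2v=(\mu_2-\beta)v^3+\beta(u^2+v^2)v$, the system reads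
\begin{equation}\label{eq:L}
Lu=(\mu_1-\beta)u^3,\qquad Lv=(\mu_2-\beta)v^3,\qquad L=-\Delta+1-\beta(u^2+v^2).
\end{equation}
By Lemma~\ref{lem:reg} the potential of $L$ is bounded and continuous.

\begin{proof}[Proof of Theorem~\ref{thm:class}, given Theorem~\ref{thm:main}]
(i) The range $0<\beta<\min(\mu_1,\mu_2)$ is Theorem~\ref{thm:main}. Let $\beta>\max(\mu_1,\mu_2)$ and put $U_1=\sqrt{\beta-\mu_1}\,u$, $U_2=\sqrt{\beta-\mu_2}\,v$. By \eqref{eq:L}, $LU_i=-U_i^3$, and the difference $W=U_1-U_2$ satisfies
\begin{equation}\label{eq:diffeasy}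
\big(L+U_1^2\big)W+\big(U_1U_2+U_2^2\big)W=0 .
\end{equation}
Because $(L+U_1^2)U_1=0$ and $U_1>0$, the quadratic form of $L+U_1^2$ is nonnegative by Lemma~\ref{lem:pos}. Testing \eqref{eq:diffeasy} with $W$ gives $\int(U_1U_2+U_2^2)W^2\le0$, hence $W=0$. The common value $U=U_1=U_2$ solves $-\Delta U+U=\kappa U^3$ with
\[
\kappa=\frac{\beta}{\beta-\mu_1}+\frac{\beta}{\beta-\mu_2}-1=\frac{\beta^2-\mu_1\mu_2}{(\beta-\mu_1)(\beta-\mu_2)}>0 .
\]
By Proposition~\ref{prop:scalar}, $(u,v)=(aw,bw)(\cdot-x_0)$ with $a^2=1/(\kappa(\beta-\mu_1))$ and $b^2=1/(\kappa(\beta-\mu_2))$, which are the values \eqref{eq:abvalues}. Conversely these values satisfy \eqref{eq:ab}, so they define a solution.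

(ii) Test the first equation of \eqref{eq:L} with $v$ and the second with $u$. The left sides agree, so
\[
\int uv\,\big[(\mu_1-\beta)u^2+(\beta-\mu_2)v^2\big]=0 .
\]
When $\beta$ lies between $\mu_1$ and $\mu_2\ne\mu_1$, the numbers $\mu_1-\beta$ and $\beta-\mu_2$ are both $\ge0$ or both $\le0$, and they are not both $0$. The integrand then has a strict sign, a contradiction.

(iii) Now $Lu=0=Lv$. Testing $Lv=0$ with $v$ shows that the form of $L$ vanishes at $v$, so Lemma~\ref{lem:pos} with $\psi=u$ gives $v=cu$, and $c>0$. Write $c=\tan\theta$ with $0<\theta<\pi/2$. Then $-\Delta u+u=\mu\cos^{-2}\theta\,u^3$, and Proposition~\ref{prop:scalar} gives the formula. Conversely, $a=\mu^{-1/2}\cos\theta$ and $b=\mu^{-1/2}\sin\theta$ satisfy \eqref{eq:ab}.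

(iv) Apply Proposition~\ref{prop:scalar} to each of the two decoupled equations.
\end{proof}

For $0<\beta<\min(\mu_1,\mu_2)$ one sign changes. With $U_1=\sqrt{\mu_1-\beta}\,u$ and $U_2=\sqrt{\mu_2-\beta}\,v$ we have $LU_i=+U_i^3$, and \eqref{eq:diffeasy} becomes
\[
\big(L-U_1^2\big)W-\big(U_1U_2+U_2^2\big)W=0 .
\]
The form of $L-U_1^2$ is still nonnegative, but the second term now works against it. The loss is real: at the synchronized solution $U_1=U_2=U$ the operator acting on $W$ is $L-3U^2$, and its form at $U$ equals $-2\int U^4<0$. An operator with a negative direction may well have a kernel, so positivity cannot give $W=0$. We turn to ordinary differential equations.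

\section{Two solutions of one equation}\label{sec:pair}

From here to the end of Section~\ref{sec:proof}, $k\ge2$, $0<\beta<\min_i\mu_i$, and $u$ is a positive solution of \eqref{eq:sysk}, translated so that it is radial (Lemma~\ref{lem:sym}). Put
\begin{equation}\label{eq:Up}
U_i=\sqrt{\mu_i-\beta}\;u_i,\qquad p_i=\frac{\beta}{\mu_i-\beta}>0 .
\end{equation}
The right side of \eqref{eq:sysk} is $(\mu_i-\beta)u_i^3+\beta|u|^2u_i$, and $\beta|u|^2=\sum_jp_jU_j^2$. Multiplying by $\sqrt{\mu_i-\beta}$ we get
\begin{equation}\label{eq:normal}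
U_i''+\frac{N-1}{r}U_i'=\Big(1-\sum_{j=1}^kp_jU_j^2\Big)U_i-U_i^3,\qquad i=1,\dots,k.
\end{equation}
The coefficient in parentheses does not depend on $i$. Once the solution is fixed, $U_1,\dots,U_k$ are therefore $k$ positive decaying solutions of \emph{one} scalar equation, and the task is to show that they coincide. For $N=1$ this equation has the form
\begin{equation}\label{eq:model}
\ddot z=V(t)\,z-z^3,\qquad t\in(0,\infty),
\end{equation}
and Section~\ref{sec:radial} brings it into this form for $N=2,3$ as well. So we first ask what can be said about two positive $C^2$ solutions $y,z$ of \eqref{eq:model} for an arbitrary $V\in C^1(0,\infty)$. A dot denotes $d/dt$, and $\rho=z/y$.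

The first tool is the Wronskian $\omega=y\dot z-z\dot y=y^2\dot\rho$, in which $V$ cancels:
\begin{equation}\label{eq:wronsk}
\dot\omega=y\ddot z-z\ddot y=yz(y^2-z^2)=y^4\rho(1-\rho^2).
\end{equation}
If $\omega(0^+)=0$ and $\rho$ starts below $1$, then $\rho$ increases as long as it stays below $1$. This alone is no contradiction. If also $\omega\to0$ at infinity, then $\dot\omega$ has integral zero, so $\rho$ does cross $1$; afterwards $\omega$ decreases, and $\rho$ may turn back at a point where $\rho>1$. We need a second quantity that sees on which side of $1$ a turning point lies.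

The second tool is the energy
\[
H[z]=\tfrac12\dot z^2-\tfrac12Vz^2+\tfrac14z^4 ,
\]
which is conserved when $V$ is constant. In general, \eqref{eq:model} gives
\begin{equation}\label{eq:dH}
\frac{d}{dt}H[z]=\dot z\,(\ddot z-Vz+z^3)-\tfrac12\dot Vz^2=-\tfrac12\dot Vz^2 .
\end{equation}
In our application $V$ contains the unknown solution and $\dot V$ has no evident sign. But the rates for $y$ and for $z$ are in the ratio $y^2:z^2$, and so are the terms that contain $V$ in the energies themselves. Both cancel in
\[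
X=\rho^2H[y]-H[z].
\]

\begin{lemma}\label{lem:X}
With this notation,
\begin{align}
\dot X&=2\rho\dot\rho\,H[y],\label{eq:dX}\\
X&=-\tfrac12\,y\dot\rho\,(\rho\dot y+\dot z)+\tfrac14z^2(y^2-z^2).\label{eq:Xform}
\end{align}
\end{lemma}

\begin{proof}
By \eqref{eq:dH}, $\dot X=2\rho\dot\rho H[y]-\frac12\dot V(\rho^2y^2-z^2)$, and $\rho^2y^2=z^2$. For the same reason $X=\frac12(\rho^2\dot y^2-\dot z^2)+\frac14(z^2y^2-z^4)$. Differentiating $z=\rho y$ gives $\rho\dot y-\dot z=-y\dot\rho$, so $\rho^2\dot y^2-\dot z^2=-y\dot\rho(\rho\dot y+\dot z)$.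
\end{proof}

By \eqref{eq:Xform}, at a point where $\dot\rho=0$ the sign of $X$ is the sign of $1-\rho$. By \eqref{eq:dX}, $X$ increases with $\rho$ provided that $H[y]>0$. Together with \eqref{eq:wronsk} this leaves an increasing ratio no way to stop.

\begin{lemma}\label{lem:noturn}
Assume that $\omega(0^+)=0$ and that $X(0^+)$ exists and is $\ge0$. Let $0<t_0\le\infty$ and suppose that $\dot\rho>0$ and $H[y]>0$ on $(0,t_0)$. If $t_0<\infty$, then $\dot\rho(t_0)>0$. If $t_0=\infty$, then $X(t)$ does not tend to $0$ as $t\to\infty$.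
\end{lemma}

\begin{proof}
By \eqref{eq:dX}, $X$ is strictly increasing on $(0,t_0)$, and since $X(0^+)\ge0$ it is positive there. For $t_0=\infty$ this is the claim. Let $t_0<\infty$. By continuity $X(t_0)>0$ and $\dot\rho(t_0)\ge0$. Suppose $\dot\rho(t_0)=0$. Then \eqref{eq:Xform} gives $z^2(y^2-z^2)>0$ at $t_0$, that is, $\rho(t_0)<1$. As $\rho$ increases on $(0,t_0)$, we have $\rho<1$ on $(0,t_0]$. By \eqref{eq:wronsk}, $\dot\omega>0$ on $(0,t_0]$, so $\omega(t_0)>\omega(0^+)=0$. This means $\dot\rho(t_0)>0$, a contradiction.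
\end{proof}

Everything now depends on the sign of $H[y]$. For this sign we must use the special form of $V$.

\section{Two components on the line}\label{sec:line}

Let $N=1$ and $k=2$. The functions $U_1,U_2$ are even, and on $(0,\infty)$ they solve \eqref{eq:model} with $t=r$ and
\[
V=1-P,\qquad P=p_1U_1^2+p_2U_2^2 .
\]
We show that $U_1\equiv U_2$. Exchanging the indices if necessary, let $U_2(0)\le U_1(0)$. If $U_2(0)=U_1(0)$, the two functions solve \eqref{eq:model} with the same initial data at $r=0$, where $V$ is continuous, and they coincide. So suppose $U_2(0)<U_1(0)$, and take $y=U_1$, $z=U_2$, $H_i=H[U_i]$.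

\emph{The ends.} Since $U_i'(0)=0$, we have $\omega(0)=0$, $\rho'(0)=0$ and, by \eqref{eq:Xform}, $X(0)=\frac14U_2(0)^2\big(U_1(0)^2-U_2(0)^2\big)>0$. For large $r$, Lemma~\ref{lem:decay} bounds $\rho U_1'=U_2\,U_1'/U_1$ and $U_1\rho'=U_2'-\rho U_1'$ by $CU_2$, so $X\to0$ by \eqref{eq:Xform}.

\emph{The ratio starts to increase.} As $\rho(0)<1$, \eqref{eq:wronsk} gives $\omega'>0$, hence $\rho'>0$, on some interval $(0,\varepsilon)$. Let $(0,r_0)$ be the largest interval on which $\rho'>0$. Either $r_0<\infty$ and $\rho'(r_0)=0$, or $r_0=\infty$ while $X\to0$. Both contradict Lemma~\ref{lem:noturn} as soon as $H_1>0$ on $(0,r_0)$.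

\emph{The total energy.} The single energies are not conserved: $H_i'=\frac12P'U_i^2$ by \eqref{eq:dH}. But the weights $p_i$ reproduce $P$, namely $p_1H_1'+p_2H_2'=\frac12P'P$, so
\[
T=p_1H_1+p_2H_2-\tfrac14P^2
\]
is constant, and $T=0$ by Lemma~\ref{lem:decay}. (In the original unknowns $T=\beta\big[\frac12(u'^2+v'^2)-\frac12(u^2+v^2)+\frac14(\mu_1u^4+2\beta u^2v^2+\mu_2v^4)\big]$ is the Hamiltonian of the system.) Thus a weighted sum of the two energies is positive: $p_1H_1+p_2H_2=\frac14P^2>0$.

\emph{From the sum to $H_1$.} Insert $H_2=\rho^2H_1-X$: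
\begin{equation}\label{eq:loop}
(p_1+p_2\rho^2)\,H_1=\tfrac14P^2+p_2X .
\end{equation}
So $X\ge0$ forces $H_1>0$, and by \eqref{eq:dX} $H_1>0$ keeps $X$ increasing while $\rho'>0$. Precisely: $H_1(0)>0$ by \eqref{eq:loop}. If $H_1$ had a first zero $r_1\in(0,r_0)$, then $X$ would increase on $(0,r_1)$, so $X(r_1)\ge X(0)>0$, and \eqref{eq:loop} would give $H_1(r_1)>0$. Hence $H_1>0$ on $(0,r_0)$, Lemma~\ref{lem:noturn} applies, and $U_2(0)<U_1(0)$ is impossible.

Three things change in general. For $N=2,3$ the term $\frac{N-1}rU_i'$ must be removed, and then $T$ is no longer constant; it will turn out to be nonnegative, which is as good as zero. The origin becomes a singular point. And for $k\ge3$ the relation \eqref{eq:loop} involves all components at once.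

\section{Radial variables and the total energy}\label{sec:radial}

We look for new variables $z=r^aU$ and $\frac{d}{dt}=r^m\frac{d}{dr}$ that turn \eqref{eq:normal} into \eqref{eq:model}. Expanding,
\[
\ddot z=r^m\big(r^m(r^aU)'\big)'=r^{a+2m}\Big(U''+\frac{2a+m}{r}U'\Big)+a(a+m-1)\,r^{2m-2}z .
\]
To recognize the radial Laplacian we need $2a+m=N-1$. The cubic term becomes $r^{a+2m}U^3=r^{2m-2a}z^3$, and its coefficient is constant only if $a=m$. This forces
\[
m=\frac{N-1}{3},\qquad z_i=r^mU_i,\qquad \dot f=r^m\frac{df}{dr}.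
\]
Since $m<1$, the dot is the derivative with respect to $t=r^{1-m}/(1-m)$, which is an increasing bijection of $(0,\infty)$ onto itself. Section~\ref{sec:pair} therefore applies, and we keep describing points and intervals by $r$. Multiplying \eqref{eq:normal} by $r^{3m}$ and using $r^{3m}U_i=r^{2m}z_i$ and $r^{3m}U_j^2U_i=z_j^2z_i$, we obtain
\begin{equation}\label{eq:z}
\ddot z_i=(Q-P)z_i-z_i^3,\qquad Q=r^{2m}+m(2m-1)r^{2m-2},\qquad P=\sum_{j=1}^kp_jz_j^2 .
\end{equation}
This is \eqref{eq:model} with $V=Q-P\in C^1(0,\infty)$. The known part $Q$ of the potential has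
\[
\dot Q=r^m\big[2m\,r^{2m-1}+m(2m-1)(2m-2)r^{2m-3}\big]=2m\,r^{3m-3}\big[r^2-(2m-1)(1-m)\big].
\]
For $N=1$, $m=0$ and $\dot Q\equiv0$. For $N=2$, $m=\frac13$ and $(2m-1)(1-m)=-\frac29$, so $\dot Q>0$ on $(0,\infty)$. For $N=3$, $m=\frac23$ and $(2m-1)(1-m)=\frac19$, so $\dot Q<0$ for $r<\frac13$ and $\dot Q>0$ for $r>\frac13$.

Let $H_i=H[z_i]=\frac12\dot z_i^2-\frac12(Q-P)z_i^2+\frac14z_i^4$.

\begin{lemma}\label{lem:G}
The function $G=\sum_jp_jH_j$ is positive on $(0,\infty)$.
\end{lemma}

\begin{proof}
Let $T=G-\frac14P^2$. Since $P>0$, it suffices to show $T\ge0$. By \eqref{eq:dH}, $\dot H_j=-\frac12(\dot Q-\dot P)z_j^2$, so $\dot G=-\frac12(\dot Q-\dot P)P$ and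
\begin{equation}\label{eq:dT}
\dot T=-\tfrac12\dot Q\,P .
\end{equation}
The unknown $\dot P$ has dropped out, and the monotonicity of $T$ is opposite to that of $Q$. By Lemma~\ref{lem:decay}, $z_i$ and
\begin{equation}\label{eq:zdot}
\dot z_i=r^{2m}U_i'+m\,r^{2m-1}U_i
\end{equation}
decay exponentially as $r\to\infty$, while $Q$ grows polynomially; hence $T\to0$ at infinity.

If $N=1$, $T$ is constant, so $T\equiv0$. If $N=2$, $T$ is decreasing with limit $0$ at infinity, so $T\ge0$. If $N=3$, $T$ decreases on $(\frac13,\infty)$ to the limit $0$, so $T\ge0$ on $[\frac13,\infty)$; on $(0,\frac13)$ it increases, and we need its limit at the origin. As $r\to0$,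
\[
\dot z_i=r^{1/3}\big(rU_i'+\tfrac23U_i\big)\to0,\qquad Qz_i^2=\big(r^{8/3}+\tfrac29r^{2/3}\big)U_i^2\to0,\qquad z_i\to0 ,
\]
so $H_i\to0$, $P\to0$ and $T\to0$. Hence $T\ge0$ on $(0,\frac13)$ as well.
\end{proof}

Label the components so that $U_1(0)=\max_jU_j(0)$, and compare each $z_j$ with $y=z_1$:
\[
\rho_j=\frac{z_j}{z_1}=\frac{U_j}{U_1},\qquad \omega_j=z_1\dot z_j-z_j\dot z_1=z_1^2\dot\rho_j,\qquad X_j=\rho_j^2H_1-H_j .
\]
In particular $\rho_1\equiv1$ and $X_1\equiv0$. The energies themselves can be singular at the origin (for $N=2$, \eqref{eq:z} and \eqref{eq:zdot} give $H_j\sim\frac19U_j(0)^2r^{-2/3}$), but $X_j$ does not contain $Q$ and stays bounded.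

\begin{lemma}\label{lem:ends}
For every $j$: $\omega_j(0^+)=0$; the limit $X_j(0^+)$ exists and is $\ge0$; and $X_j\to0$ as $r\to\infty$.
\end{lemma}

\begin{proof}
We have $\omega_j=r^{3m}U_1^2\rho_j'=r^{N-1}(U_1U_j'-U_jU_1')$, which tends to $0$ at the origin because $U_i'(0)=0$. In \eqref{eq:Xform} we have $z_1\dot\rho_j=r^{2m}U_1\rho_j'$ and, by \eqref{eq:zdot}, $\rho_j\dot z_1+\dot z_j=r^{2m}\big(\rho_jU_1'+U_j'+2mU_j/r\big)$. Therefore
\begin{equation}\label{eq:Xr}
X_j=r^{4m}\Big[-\tfrac12U_1\rho_j'\,(\rho_jU_1'+U_j')-m\,U_1U_j\,\frac{\rho_j'}{r}+\tfrac14U_j^2(U_1^2-U_j^2)\Big].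
\end{equation}
As $r\to0$ we have $U_i'=O(r)$, hence $\rho_j'=O(r)$, and the bracket is bounded. For $N=2,3$ we have $m>0$, so $X_j(0^+)=0$. For $N=1$ we have $m=0$, and $X_j(0^+)=\frac14U_j(0)^2\big(U_1(0)^2-U_j(0)^2\big)\ge0$ by the labeling. For $r\ge1$, Lemma~\ref{lem:decay} bounds $U_j'$, $\rho_jU_1'=U_j\,U_1'/U_1$ and $U_1\rho_j'=U_j'-\rho_jU_1'$ by $CU_j$. The bracket is then $O(U_j^2)=O(e^{-r})$, and $X_j\to0$.
\end{proof}

Because $r=0$ is a singular point of \eqref{eq:normal} for $N\ge2$, uniqueness for the initial value problem needs a short argument.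

\begin{lemma}\label{lem:ivp}
If $U_j(0)=U_1(0)$, then $U_j\equiv U_1$.
\end{lemma}

\begin{proof}
By \eqref{eq:normal}, $W=U_1-U_j$ satisfies $(r^{N-1}W')'=r^{N-1}cW$ with the bounded continuous coefficient $c=1-\sum_lp_lU_l^2-(U_1^2+U_1U_j+U_j^2)$, and $W(0)=W'(0)=0$. Integrating twice, for $0<r\le\delta$,
\[
|W(r)|\le\int_0^r\sigma^{1-N}\int_0^\sigma\tau^{N-1}|cW|\,d\tau\,d\sigma\le\frac{\delta^2}{2N}\,\|c\|_\infty\sup_{[0,\delta]}|W| .
\]
If $\delta^2\|c\|_\infty<2N$, taking the supremum over $r\le\delta$ gives $W=0$ on $[0,\delta]$. On $(0,\infty)$ the equation is a regular linear equation, and $W(\delta)=W'(\delta)=0$, so $W\equiv0$.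
\end{proof}

\section{Proof of Theorems~\ref{thm:k} and~\ref{thm:main}}\label{sec:proof}

It remains to pass from the positivity of the sum $G$ to the positivity of $H_1$. Put
\[
s=\sum_jp_j\rho_j^2\ \ge p_1>0,\qquad \Xi=\sum_jp_jX_j .
\]
Multiplying $\rho_j^2H_1=H_j+X_j$ by $p_j$ and summing gives the general form of \eqref{eq:loop},
\begin{equation}\label{eq:sH}
sH_1=G+\Xi .
\end{equation}
In Section~\ref{sec:line} we started from $H_1(0)>0$. For $N=3$ both $H_1$ and $G$ tend to $0$ at the origin, so a continuity argument would need finer asymptotics. They can be avoided, because $\Xi$ satisfies a linear differential equation. By \eqref{eq:dX}, $\dot\Xi=\sum_j2p_j\rho_j\dot\rho_jH_1=\dot sH_1$, and with \eqref{eq:sH} this is $\dot\Xi=(\dot s/s)(G+\Xi)$. The integrating factor is $1/s$: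
\begin{equation}\label{eq:key}
\Big(\frac{\Xi}{s}\Big)^{\!\cdot}=\frac{\dot s\,(G+\Xi)}{s^2}-\frac{\Xi\,\dot s}{s^2}=\frac{\dot s\,G}{s^2}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:k}]
Let $J=\{j:\rho_j(0)<1\}$. By the labeling, $\rho_j(0)=1$ for $j\notin J$, and then $\rho_j\equiv1$ by Lemma~\ref{lem:ivp}. Suppose $J\ne\emptyset$.

For $j\in J$ we have $\rho_j<1$ near $r=0$, so $\dot\omega_j>0$ there by \eqref{eq:wronsk}; with $\omega_j(0^+)=0$ this gives $\omega_j>0$ and $\dot\rho_j>0$ near $0$. Hence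
\[
r_0=\sup\{r>0:\ \dot\rho_j>0\text{ on }(0,r)\text{ for all }j\in J\}\in(0,\infty] .
\]
On $(0,r_0)$ we have $\dot s=\sum_{j\in J}2p_j\rho_j\dot\rho_j>0$, and $G>0$ by Lemma~\ref{lem:G}. By \eqref{eq:key}, $\Xi/s$ is strictly increasing on $(0,r_0)$. Its limit at $0$ is $\Xi(0^+)/s(0^+)\ge0$ by Lemma~\ref{lem:ends}. So $\Xi>0$ on $(0,r_0)$, and \eqref{eq:sH} yields $H_1>0$ on $(0,r_0)$.

Now Lemma~\ref{lem:noturn} applies to each pair $y=z_1$, $z=z_j$ with $j\in J$; its hypotheses at the origin are Lemma~\ref{lem:ends}. If $r_0<\infty$, it gives $\dot\rho_j(r_0)>0$ for all $j\in J$, so all these derivatives remain positive slightly beyond $r_0$, against the definition of $r_0$. If $r_0=\infty$, it says that $X_j\not\to0$ for $j\in J$, against Lemma~\ref{lem:ends}.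

Thus $J=\emptyset$ and $U_1=\dots=U_k=:U$. By \eqref{eq:normal}, $-\Delta U+U=\big(1+\sum_jp_j\big)U^3$. Proposition~\ref{prop:scalar} shows that $U$ is a translate of $\big(1+\sum_jp_j\big)^{-1/2}w$, and \eqref{eq:Up} gives the constants $a_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:k} with $k=2$. We have
\begin{equation}\label{eq:onep}
1+p_1+p_2=\frac{(\mu_1-\beta)(\mu_2-\beta)+\beta(\mu_2-\beta)+\beta(\mu_1-\beta)}{(\mu_1-\beta)(\mu_2-\beta)}=\frac{\mu_1\mu_2-\beta^2}{(\mu_1-\beta)(\mu_2-\beta)},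
\end{equation}
so $a_1^2$ and $a_2^2$ are the values \eqref{eq:abvalues}. Conversely these values satisfy \eqref{eq:ab}, so $(a_1w,a_2w)$ and its translates are positive solutions.
\end{proof}

\begin{remark}[Where the hypotheses enter]\label{rem:hyp}
The condition $\beta<\mu_i$ makes the normalization \eqref{eq:Up} possible and fixes the sign of the cubic term in \eqref{eq:model}; Theorem~\ref{thm:class}(ii),(iii) show that the conclusion fails at $\beta=\min(\mu_1,\mu_2)$. Together with $\beta>0$ it gives $p_j>0$, which is used for $P>0$ in Lemma~\ref{lem:G} and for $s>0$, $\dot s>0$, $\Xi(0^+)\ge0$ in the proof above. The condition $\beta>0$ also gives the common center in Lemma~\ref{lem:sym}, which is what fails for $\beta=0$. The proof uses that all couplings are equal, since otherwise the potential in \eqref{eq:normal} would depend on $i$. The bound $N\le3$ enters through $H^1\subset L^6$ and through the sign pattern of $\dot Q$. For $N=4$ one has $m=1$, $Q=r^2+1$, $\dot Q=2r^2>0$ and $T(0^+)=0$ by \eqref{eq:zdot}; then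 \eqref{eq:dT} makes $T$ strictly decreasing from $0$, so \eqref{eq:normal} has no positive solution that is $C^2$ up to $r=0$ and decays exponentially together with its derivative.
\end{remark}

\section{The linearized operator}\label{sec:lin}

For $\tau\in\mathbb{R}$ let $L_\tau=-\Delta+1-\tau w^2$, a self-adjoint operator on $L^2(\mathbb{R}^N)$, and let
\[
B_\tau(\varphi,\psi)=\int\nabla\varphi\cdot\nabla\psi+(1-\tau w^2)\varphi\psi,\qquad \varphi,\psi\in H^1,
\]
be its form. Since $w^2$ is bounded and tends to $0$ at infinity, the essential spectrum of $L_\tau$ is $[1,\infty)$, and the spectrum below $1$ consists of eigenvalues of finite multiplicity. Equation \eqref{eq:scalar} says $L_1w=0$, hence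
\begin{equation}\label{eq:Bw}
B_\tau(w,w)=(1-\tau)\int w^4 .
\end{equation}
The operator $L_3$ is the linearization of \eqref{eq:scalar} at $w$. We use the following known fact \cite{Weinstein,Kwong}, see also \cite{CGNT}: $L_3$ has exactly one negative eigenvalue, it is simple, and $\ker L_3=\operatorname{span}\{\partial_lw:1\le l\le N\}$. If $\varphi_0$ is an eigenfunction for the negative eigenvalue, the spectral theorem gives $B_3(\varphi,\varphi)\ge0$ on the subspace $E=\{\varphi\in H^1:\int\varphi\varphi_0=0\}$ of codimension one.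

\begin{proof}[Proof of Proposition~\ref{prop:nondeg}]
Write $(u,v)=(aw,bw)$ with $a,b$ as in \eqref{eq:abvalues}. Linearizing the first equation of \eqref{eq:sys2} in the direction $(\varphi,\psi)$ gives $-\Delta\varphi+\varphi-w^2\big[(3\mu_1a^2+\beta b^2)\varphi+2\beta ab\,\psi\big]$, and $3\mu_1a^2+\beta b^2=1+2\mu_1a^2$ by \eqref{eq:ab}. In the second equation the corresponding bracket is $2\beta ab\,\varphi+(1+2\mu_2b^2)\psi$. So the linearized operator, whose form is $I''(u,v)$, equals
\[
-\Delta+1-w^2(\mathrm{Id}+2M),\qquad M=\begin{pmatrix}\mu_1a^2&\beta ab\\ \beta ab&\mu_2b^2\end{pmatrix}.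
\]
By \eqref{eq:ab}, $M(a,b)^T=(a,b)^T$. The other eigenvalue of $M$ is therefore its determinant, and by \eqref{eq:abvalues} and \eqref{eq:onep}
\[
d=\det M=a^2b^2(\mu_1\mu_2-\beta^2)=\frac{(\mu_1-\beta)(\mu_2-\beta)}{\mu_1\mu_2-\beta^2}=\frac1{1+p_1+p_2}\in(0,1).
\]
Let $e_1,e_2$ be the unit vectors in the directions $(a,b)$ and $(-b,a)$; they are orthonormal eigenvectors of the symmetric matrix $M$. Writing a pair of functions as $\varphi_1e_1+\varphi_2e_2$, the operator splits into $L_3\oplus L_f$ with $f=1+2d\in(1,3)$, and the form is $B_3(\varphi_1,\varphi_1)+B_f(\varphi_2,\varphi_2)$. The two inequalities $1<f<3$ are used separately. Since $f<3$ and $w>0$,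
\begin{equation}\label{eq:BfE}
B_f(\varphi,\varphi)=B_3(\varphi,\varphi)+(3-f)\int w^2\varphi^2>0\qquad\text{for }\varphi\in E\setminus\{0\}.
\end{equation}
Since $f>1$, \eqref{eq:Bw} gives $B_f(w,w)<0$; also $B_3(w,w)<0$.

\emph{Morse index.} The form is negative definite on the plane spanned by $we_1$ and $we_2$. It is nonnegative on $\{\varphi_1e_1+\varphi_2e_2:\varphi_1,\varphi_2\in E\}$, which has codimension $2$ and therefore meets every three-dimensional subspace nontrivially. So the index is exactly $2$.

\emph{Kernel.} Suppose $0\ne\varphi\in\ker L_f$. Then $B_f(\varphi,\varphi)=B_f(\varphi,w)=0$ and $B_f(w,w)<0$, so $\varphi$ and $w$ are linearly independent and $B_f\le0$ on their span. This plane meets $E$ nontrivially, which contradicts \eqref{eq:BfE}. Hence $\ker L_f=\{0\}$, and the kernel of the linearization is $(\ker L_3)\,e_1=\operatorname{span}\{(a\,\partial_lw,b\,\partial_lw):1\le l\le N\}$.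
\end{proof}

The operator $L_f$ is the one met at the end of Section~\ref{sec:easy}: there $U^2=d\,w^2$ and $\beta(u^2+v^2)=(p_1+p_2)U^2=(1-d)w^2$, so $L-3U^2=L_{1+2d}$. The second negative direction is thus the obstruction to the positivity argument.

\section{Proofs of the symmetry and decay lemmas}\label{sec:symdecay}

\begin{proof}[Proof of Lemma~\ref{lem:sym}]
We use moving planes in integral form. For $\lambda\in\mathbb{R}$ let $\Sigma_\lambda=\{x_1>\lambda\}$, let $x^\lambda$ be the reflection of $x$ in the hyperplane $\{x_1=\lambda\}$, and set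
\[
u_i^\lambda(x)=u_i(x^\lambda),\qquad h_i=h_i^\lambda=u_i^\lambda-u_i,\qquad h_i^-=\max(-h_i,0).
\]
The function $u^\lambda$ solves \eqref{eq:sysk} too. Since $h_i\in H^1$ is continuous and vanishes on $\partial\Sigma_\lambda$, we have $h_i^-\in H_0^1(\Sigma_\lambda)$. We show that $h^\lambda\ge0$ in $\Sigma_\lambda$ (componentwise) for large $\lambda$, decrease $\lambda$ as long as this holds, and prove that $h^\lambda\equiv0$ at the final position.

\emph{The basic inequality.} Each $g_i$ is a cubic polynomial with nonnegative coefficients, so $g_i$ and its first partial derivatives are nondecreasing in every variable on the positive cone, and $0\le\partial_jg_i(u)\le C|u|^2$. Let $\underline u=\min(u^\lambda,u)$ componentwise; then $u-\underline u=h^-$. By monotonicity and the mean value theorem on the segment from $\underline u$ to $u$,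
\[
-\Delta h_i+h_i=g_i(u^\lambda)-g_i(u)\ge g_i(\underline u)-g_i(u)\ge-\sum_j\partial_jg_i(u)\,h_j^-\ge-C|u|^2\sum_jh_j^- .
\]
Test with $h_i^-\ge0$ on $\Sigma_\lambda$; the left side contributes $-\|h_i^-\|_{H^1(\Sigma_\lambda)}^2$. Summing over $i$ and using $(\sum_jh_j^-)^2\le k|h^-|^2$, we get with $C_1=kC$, independent of $\lambda$,
\begin{equation}\label{eq:mp}
\|h^-\|_{H^1(\Sigma_\lambda)}^2\le C_1\int_{\Sigma_\lambda}|u|^2|h^-|^2 .
\end{equation}

\emph{Start and end of the motion.} For large $\lambda$, $C_1\sup_{\Sigma_\lambda}|u|^2<1$ by Lemma~\ref{lem:reg}, and \eqref{eq:mp} forces $h^-=0$. Let $\lambda_0$ be the infimum of those $\lambda$ for which $h^{\lambda'}\ge0$ in $\Sigma_{\lambda'}$ for all $\lambda'\ge\lambda$. If $\lambda_0=-\infty$, then for fixed $x$ we have $u_i(x)\le u_i(x^\lambda)\to0$ as $\lambda\to-\infty$, which is impossible. So $\lambda_0$ is finite, and letting $\lambda\downarrow\lambda_0$ at a fixed point gives $h^{\lambda_0}\ge0$ in $\Sigma_{\lambda_0}$. By monotonicity of $g_i$, $-\Delta h_i^{\lambda_0}+h_i^{\lambda_0}\ge0$,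 and by the strong maximum principle each $h_i^{\lambda_0}$ is positive in $\Sigma_{\lambda_0}$ or identically zero there.

\emph{The components behave alike.} If $h_i^{\lambda_0}\equiv0$ for one $i$, then
\[
0=g_i(u^{\lambda_0})-g_i(u)=\beta u_i\sum_{j\ne i}\big((u_j^{\lambda_0})^2-u_j^2\big)
\]
with nonnegative summands. As $\beta>0$ (for $k=1$ there is nothing to prove), all $h_j^{\lambda_0}$ vanish.

\emph{The positive alternative is impossible.} Suppose all $h_i^{\lambda_0}$ are positive in $\Sigma_{\lambda_0}$. Choose $R$ with $C_1\sup_{|x|\ge R}|u|^2\le\frac12$, let $B_R$ be the ball of radius $R$ about $0$, and for $\lambda<\lambda_0$ let $A_\lambda$ be the set of $x\in B_R\cap\Sigma_\lambda$ with $h_i^\lambda(x)<0$ for some $i$. In \eqref{eq:mp} we absorb the integral over $|x|\ge R$ into the left side. H\"older's inequality and the embedding $H^1\subset L^6$, applied to $h^-$ extended by zero, then give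
\[
\tfrac12\|h^-\|_{H^1}^2\le C_1\|u\|_\infty^2\int_{A_\lambda}|h^-|^2\le C_2|A_\lambda|^{2/3}\|h^-\|_{H^1}^2
\]
with $C_2$ independent of $\lambda$. As $\lambda\uparrow\lambda_0$, $|A_\lambda|\to0$. Indeed, each $x\in\Sigma_{\lambda_0}$ has $h^\lambda(x)>0$ for $\lambda$ close to $\lambda_0$, so $|A_\lambda\cap\Sigma_{\lambda_0}|\to0$ by dominated convergence in $B_R$; and the rest of $A_\lambda$ lies in $B_R\cap\{\lambda<x_1\le\lambda_0\}$. Hence $h^-=0$ for all $\lambda<\lambda_0$ close to $\lambda_0$, against the definition of $\lambda_0$. So all $u_i$ are symmetric about $\{x_1=\lambda_0\}$.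

\emph{From hyperplanes to a center.} The system is invariant under rotations, so for every unit vector $e$ there is $\lambda_e$ such that $u$ is invariant under the reflection $\sigma_{e,\lambda_e}$, where $\sigma_{e,\lambda}(x)=x-2(x\cdot e-\lambda)e$. Translate so that $\lambda_e=0$ for the coordinate directions; composing these $N$ reflections gives $u(-x)=u(x)$. Since $\sigma_{e,-\lambda}(x)=-\sigma_{e,\lambda}(-x)$, $u$ is also invariant under $\sigma_{e,-\lambda_e}$, and hence under $\sigma_{e,\lambda_e}\circ\sigma_{e,-\lambda_e}$, which is the translation by $4\lambda_ee$. A positive function tending to $0$ at infinity is not periodic, so $\lambda_e=0$ and $u$ is invariant under $\sigma_{e,0}$ for every $e$. Two distinct points $x,x'$ with $|x|=|x'|$ are exchanged by $\sigma_{e,0}$ with $e=(x-x')/|x-x'|$, so $u$ is radial.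
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:decay}]
Write the $i$th equation as $-\Delta u_i+(1-c_i)u_i=0$, where $c_i=g_i(u)/u_i\ge0$ tends to $0$ at infinity. Choose $R\ge1$ with $c_i\le\frac12$ for $r\ge R$. There
\[
(-\Delta+1-c_i)\,e^{-r/2}=\Big(\frac34-c_i+\frac{N-1}{2r}\Big)e^{-r/2}>0 .
\]
Choose $C$ with $Ce^{-r/2}\ge u_i(r)$ on $[0,R]$ and let $\phi=Ce^{-r/2}-u_i$. Then $\phi(R)\ge0$, $\phi\to0$ at infinity, and $-\Delta\phi+(1-c_i)\phi>0$ for $r>R$. At a negative minimum we would have $-\Delta\phi\le0$ and $(1-c_i)\phi<0$, which is impossible. So $\phi\ge0$, the first claim.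

For $r\ge R$ we have $(r^{N-1}u_i')'=r^{N-1}(1-c_i)u_i>0$. If $u_i'(r_1)\ge0$ for some $r_1\ge R$, then $u_i'>0$ on $(r_1,\infty)$, which is incompatible with $u_i>0$ and $u_i\to0$. So $\eta=-u_i'/u_i$ is positive on $[R,\infty)$, and it satisfies the Riccati equation
\[
\eta'=\eta^2-\frac{N-1}{r}\eta-(1-c_i)\ge\eta^2-2\eta-1 .
\]
For $\eta\ge5$ we have $2\eta+1\le\frac12\eta^2$, so $\eta'\ge\frac12\eta^2$. If $\eta(r_1)>5$ for some $r_1\ge R$, then $\eta$ increases from there on and $(1/\eta)'\le-\frac12$, so the positive function $1/\eta$ would vanish at a finite $r$. Hence $0<\eta\le5$ on $[R,\infty)$. On $[1,R]$ the continuous function $u_i'/u_i$ is bounded.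
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS} Busca and Sirakov, \emph{J. Differential Equations} \textbf{163} (2000).

\bibitem{CGNT} S.-M.~Chang, S.~Gustafson, K.~Nakanishi and T.-P.~Tsai, \emph{SIAM J. Math. Anal.} \textbf{39} (2007).

\bibitem{Kwong} Kwong, \emph{Arch. Rational Mech. Anal.} \textbf{105} (1989).

\bibitem{multipeak} \emph{Multi-peak solutions to coupled Schr\"odinger systems with Neumann boundary conditions}, \texttt{http://math0.bnu.edu.cn/\textasciitilde tangzw/papers/jmaa2014.pdf}.

\bibitem{Weinstein} M.~Weinstein, \emph{SIAM J. Math. Anal.} \textbf{16} (1985).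

\end{thebibliography}
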